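
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimal Sound Resources of Workflow Nets\\ and Coverability in the Reversed Net}


\begin{abstract}
A resource workflow net is a workflow net whose transitions may also consume and
produce tokens on unbounded resource places. An initial resource $r$ is sound if the net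
terminates properly from every resource $r'\ge r$. We show that the finite set of
minimal sound resources is computable and that soundness, of marked and of unmarked
nets, is decidable, for any finite number of resource places. The unsound resources are
the downward closure of a reachability set of the \emph{reversed} net, started from a
computable downward-closed set of doomed configurations, and the Karp--Miller
construction computes such a closure. We also show that every upward-closed set
occurs as a set of sound resources, that no primitive-recursive-time algorithm computes
the minimal sound resources, and that both soundness problems are EXPSPACE-complete.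
Proper termination at one fixed resource, in contrast, is Turing-interreducible with
Petri net reachability.
\end{abstract}

\section{The question and the answer}

A workflow net describes how a case is processed: a token starts in a place $i$, moves
through the net, and should end in a place $o$ with nothing left behind. In practice the
steps also use resources: machines, money, memory. They are taken, returned, perhaps
created, and their number is not bounded in advance. The natural question is how much
resource at the start is enough.

``Enough'' needs care. Additional tokens never disable a run of a Petri net, but they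
make new runs possible, and a new run may end in a dead end. So a resource $r$ is called
sound only if the net works properly from $r$ \emph{and from every larger resource}. The
sound resources then form an upward-closed set, which is described by its finitely many
minimal elements. Can these be computed?

\subsection{Definitions}

We have $0\in\mathbb N$. Multisets over a finite set $X$ are vectors in
$M(X)=\mathbb N^X$; multiset inclusion is the componentwise order $\le$, a single element
$p$ is also written $p$ or $e_p$, and $k[p]$ is the multiset of $k$ copies of $p$.

A \emph{Petri net} $(P,T,F)$ has finite disjoint sets of places $P$ and transitions $T$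
and an arc-weight function $F:(P\times T)\cup(T\times P)\to\mathbb N$. A transition $t$ can
fire at a marking $m\in M(P)$ if $m\ge F(\cdot,t)$, and then leads to
$m-F(\cdot,t)+F(t,\cdot)$. We write $m\to^*m'$ if a sequence of firings leads from $m$ to
$m'$, and $\mathcal R(N,m)$ for the set of markings reachable in $N$ from $m$. Firing is
monotone: $m\to^*m'$ implies $m+x\to^*m'+x$. A marking $x$ is \emph{coverable} from $m$ if
$x\le m'$ for some $m'\in\mathcal R(N,m)$.

\begin{definition}
A \emph{WF-net} is a Petri net with a source place $i$ (no input arcs) and a sink place
$o$ (no output arcs) such that every node lies on a directed path (which may repeat nodes)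
from $i$ to $o$. The marked WF-net $(N,c)$ \emph{terminates properly} if
(1) $o$ is reachable from every marking reachable from $c$, and
(2) every marking $s\ge o$ reachable from $c$ equals $o$.
A WF-net $N$ is \emph{sound} if $(N,i)$ terminates properly.
\end{definition}

\begin{definition}
A \emph{resource workflow net} (RWF-net) is a tuple $N=(P_c,P_r,T,F_c,F_r)$, where the
\emph{control subnet} $N_c=(P_c,T,F_c)$ is a WF-net, $P_r$ is a finite set of
\emph{resource places} disjoint from $P_c$, and
$F_r:(P_r\times T)\cup(T\times P_r)\to\mathbb N$. It is a Petri net on $P_c\cup P_r$; its
markings are written $(c|r)$ with $c\in M(P_c)$, $r\in M(P_r)$. The marked RWF-net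
$(N,c|r)$ \emph{terminates properly} if
\begin{enumerate}
\item[(1)] for every $(s|v)$ reachable from $(c|r)$ there is $v'$ with $(s|v)\to^*(o|v')$, and
\item[(2)] every $(s|v)$ reachable from $(c|r)$ with $s\ge o$ has $s=o$.
\end{enumerate}
It is \emph{sound} if $(N,c|r')$ terminates properly for every $r'\ge r$. The (unmarked)
RWF-net $N$ is sound if $(N,i|r)$ is sound for some $r$.
\end{definition}

Let $C(N)=\mathcal R(N_c,i)$ be the set of reachable control markings. For $c\in C(N)$ let
\[
\mathrm{res}(c)=\{r\in M(P_r)\mid (N,c|r)\text{ is sound}\},
\]
let $m\mathrm{res}(c)$ be the set of minimal elements of $\mathrm{res}(c)$, and let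
$D_c=M(P_r)\setminus\mathrm{res}(c)$ be the set of \emph{unsound} resources. By definition
$\mathrm{res}(c)$ is upward closed, so $m\mathrm{res}(c)$ is finite and determines
$\mathrm{res}(c)$.

For a single resource place, $m\mathrm{res}(c)$ is computable and soundness is
decidable; there $\mathrm{res}(c)$ is either empty or described by one number. The questions
for an arbitrary finite number of resource places are posed in \cite{Source}: is
$m\mathrm{res}(c)$ computable, and is soundness, marked or unmarked, decidable?

\subsection{Two small nets}

In both examples the control subnet always carries a single token, on one of the places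
$i,q,s,o$, as in Figure~\ref{fig:net}. Only such configurations are considered.

\begin{example}\label{ex:parity}
Let there be one resource place. The transitions are $i\to q$, $q\to o$ and $q\to s$ without
resources, a loop $q\to q$ consuming $2$ tokens, and $s\to o$ consuming $1$ token. The
only configuration from which $o$ cannot be reached is $(s|0)$. From $(i|r)$ it is
reachable exactly if $r$ is even. So $(N,i|r)$ terminates properly for odd $r$ and not for
even $r$. Since above every $r$ there is an even number, no resource is sound:
$\mathrm{res}(i)=\emptyset$.

Now read this backward. Start at the doomed configuration $(s|0)$ and fire all transitions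
in reverse: we reach $(q|0),(q|2),(q|4),\dots$ and $(i|0),(i|2),(i|4),\dots$. These are
the starting points of bad runs. For soundness we do not need this exact set; we only need
the set of numbers \emph{below} one of its elements, which here is all of $\mathbb N$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node[circle,draw] (i) at (0,0) {$i$};
\node[circle,draw] (q) at (2.5,0) {$q$};
\node[circle,draw] (s) at (5.5,0) {$s$};
\node[circle,draw] (o) at (8.5,0) {$o$};
\draw[->] (i) -- (q);
\draw (q) edge[->,loop above] node[above] {$-2y,\ +x$} (q);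
\draw[->] (q) -- node[above] {$-x$} (s);
\draw[->] (s) to[bend left=20] node[above] {$-x$} (o);
\draw[->] (s) to[bend right=20] node[below] {$-y$} (o);
\draw[->] (q) to[bend right=55] (o);
\end{tikzpicture}
\caption{A resource workflow net with resource places $x,y$. Circles are control places;
each arrow is a transition that moves the control token, and its label lists the resource
tokens that it consumes ($-$) and produces ($+$).}
\label{fig:net}
\end{figure}

\begin{example}\label{ex:two}
Consider the net of Figure~\ref{fig:net} with resources $(x,y)$. Again $s$ with the empty
resource, $(s|0,0)$, is the only configuration from which $o$ cannot be reached. Firing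
backward from it: $q\to s$ reversed gives $(q|1,0)$; the reversed loop, which turns one $x$
into two $y$, gives $(q|0,2)$; and nothing more, except that $q$ may be replaced by $i$. So
bad runs from $i$ start exactly at the resources $(1,0)$ and $(0,2)$, and
\[
D_i={\downarrow}\{(1,0),(0,2)\}=\{(0,0),(1,0),(0,1),(0,2)\},\qquad
m\mathrm{res}(i)=\{(2,0),(1,1),(0,3)\},
\]
where ${\downarrow}$ denotes downward closure.
The resource $(0,1)$ shows the role of the quantifier over $r'$: from $(i|0,1)$ the net
terminates properly, but from the larger $(i|0,2)$ it does not.
\end{example}

Checking proper termination at one resource means asking about exact reachability,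
and soundness asks this for infinitely many resources at once, so it looks harder. The
examples suggest the opposite: the quantifier over $r'\ge r$ replaces an exact reachability
set by its downward closure, and downward closures of reachability sets are what the
Karp--Miller construction computes.

\subsection{Results}

Throughout, $d=|P_r|$, $M(P_r)$ is identified with $\mathbb N^d$, and numbers in inputs are
coded in binary. For $X\subseteq\mathbb N^d$ let
${\downarrow}X=\{y\mid \exists x\in X:y\le x\}$ and
${\uparrow}X=\{y\mid\exists x\in X:y\ge x\}$; for $u\in(\mathbb N\cup\{\omega\})^d$ let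
${\downarrow}u=\{v\in\mathbb N^d\mid v\le u\}$, where $n<\omega$ for all $n\in\mathbb N$.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item There is an algorithm that, given an RWF-net $N$ with $N_c$ sound (in particular,
any sound RWF-net $N$) and $c\in C(N)$, computes $m\mathrm{res}(c)$. (The output may be
$\emptyset$ if $N$ is unsound.)
\item It is decidable, given $N$ and $r$, whether $(N,i|r)$ is sound, and decidable, given
$N$, whether $N$ is sound.
\end{enumerate}
\end{theorem}

This answers both questions positively. The remaining results show that every Petri net
coverability set arises as a set of unsound resources, and they determine the complexity.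

\begin{theorem}\label{thm:converse}
\begin{enumerate}
\item For every Petri net $N'$ with place set $P'\ne\emptyset$ and initial marking $m_0$
one can construct in polynomial time an RWF-net with $P_r=P'$, $N_c$ sound and
$\mathrm{res}(i)=M(P')\setminus{\downarrow}\mathcal R(N',m_0)$.
\item The sets $\mathrm{res}(i)$ of RWF-nets with $d\ge1$ resource places and sound control
subnet are exactly the upward-closed subsets of $\mathbb N^d$.
\item There are sound RWF-nets $N_n$ with $O(n)$ places, transitions and arcs and arc
weights $\le2$ such that $m\mathrm{res}(i)$ contains an element with $f_n(2)+1$ tokens,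
where $n\mapsto f_n(2)$ eventually dominates every primitive recursive function. So no
primitive-recursive-time algorithm computes $m\mathrm{res}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:complexity}
Soundness of marked RWF-nets $(N,i|r)$ and soundness of unmarked RWF-nets are both
EXPSPACE-complete.
\end{theorem}

\begin{proposition}\label{prop:fixed}
Proper termination of $(N,i|r)$ for one fixed $r$ is decidable, and is Turing-interreducible
with Petri net reachability; a many-one reduction maps reachability to
\emph{non}-termination.
\end{proposition}

The reductions behind Proposition~\ref{prop:fixed} are explicit and do not rely on the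
decidability of reachability. Sections~\ref{sec:reduction} and~\ref{sec:algorithm} prove
Theorem~\ref{thm:main}; the later sections are supplements that the proof of
Theorem~\ref{thm:main} does not use.

\section{Unsoundness as coverability in the reversed net}\label{sec:reduction}

\subsection{Tools}

\emph{Dickson's lemma}: every infinite sequence $x_1,x_2,\dots$ in $\mathbb N^d$ has indices
$a<b$ with $x_a\le x_b$. Hence every upward-closed set has finitely many minimal elements
(its \emph{basis}), and every increasing chain of upward-closed sets is eventually constant.
Finite bases and finite lists of vectors with $\omega$ can be converted into each other: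
\begin{equation}\label{eq:complements}
\begin{aligned}
\mathbb N^d\setminus{\uparrow}x&=\bigcup_{p:\,x(p)\ge1}{\downarrow}u_p,
&\quad u_p(p)&=x(p)-1,\ u_p=\omega\text{ elsewhere},\\
\mathbb N^d\setminus{\downarrow}u&=\bigcup_{p:\,u(p)<\omega}{\uparrow}\bigl((u(p)+1)e_p\bigr),
\end{aligned}
\end{equation}
together with ${\downarrow}u\cap{\downarrow}u'={\downarrow}\min(u,u')$ and
${\uparrow}x\cap{\uparrow}y={\uparrow}\max(x,y)$, componentwise. In particular every
downward-closed set is a finite union of sets ${\downarrow}u$.

\begin{fact}[Karp and Miller \cite{KarpMiller}]\label{fact:KM}
Given a Petri net with place set $S$ and an initial marking, one can compute a finite set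
$K\subseteq(\mathbb N\cup\{\omega\})^S$ such that a marking $x$ is coverable iff $x\le\kappa$
for some $\kappa\in K$. In particular the net is bounded (has finitely many reachable
markings) iff $\omega$ does not occur in $K$.
\end{fact}

\subsection{The control subnet}

\begin{lemma}\label{lem:control}
\begin{enumerate}
\item If $(N,i|r)$ is sound, then $N_c$ is sound.
\item If $N_c$ is sound, then $C(N)$ is finite.
\item Soundness of $N_c$ is decidable; if $N_c$ is sound, $C(N)$ is computable.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let a transition sequence $\sigma$ lead from $i$ to $m$ in $N_c$. Choose $R\ge r$ so large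
that $\sigma$ fires from $(i|R)$, and let it reach $(m|v)$. Since $(N,i|R)$ terminates
properly, $(m|v)\to^*(o|v')$ for some $v'$, so $m\to^*o$ in $N_c$; and if $m\ge o$, then
$m=o$.

(2) Suppose $C(N)$ is infinite. By K\"onig's lemma there is an infinite run from $i$
through distinct markings, and by Dickson's lemma it contains $m\to^*m+x$ with
$x\ne\emptyset$. As $m\to^*o$, monotonicity gives $m+x\to^*o+x$, a reachable marking that
violates condition (2) for $(N_c,i)$.

(3) Test boundedness by Fact~\ref{fact:KM}. If $N_c$ is unbounded, it is unsound by part
(2). Otherwise build its finite reachability graph and check the two conditions.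
\end{proof}

If $N_c$ is unsound, then by (1) so are $N$ and all $(N,i|r)$. \emph{From now on $N_c$ is
sound unless stated otherwise.} This helps in two ways: it makes the control finite, and it
makes condition (2) automatic.

\subsection{Doomed configurations}

A \emph{VASS} of dimension $d$ has finitely many states and edges $(q,a,b,q')$ with
$a,b\in\mathbb N^d$. Its configurations are pairs $(q|x)$ with $x\in\mathbb N^d$, and the edge
fires $(q|x)\to(q'|x-a+b)$ if $x\ge a$. A path that fires from $(q|x)$ to $(q'|y)$ also fires
from $(q|x+z)$ to $(q'|y+z)$.

Let $V$ be the VASS with state set $C(N)$ and an edge $(s,F_r(\cdot,t),F_r(t,\cdot),s')$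
whenever $t$ leads from $s$ to $s'$ in $N_c$. For $s\in C(N)$ the runs of $N$ from $(s|v)$ are
exactly the runs of $V$, because control markings reachable from $s$ lie in $C(N)$. Let
$V^{-1}$ be the reversed VASS, with an edge $(q',b,a,q)$ for each edge $(q,a,b,q')$ of $V$. If
$x\ge a$ and $y=x-a+b$, then $y\ge b$ and $x=y-b+a$; hence
\[
(q|x)\to^*(q'|y)\text{ in }V\iff(q'|y)\to^*(q|x)\text{ in }V^{-1}.
\]
Put
\[
U=\{(s|v)\mid s\in C(N),\ \exists v':(s|v)\to^*(o|v')\},\qquad
B=(C(N)\times\mathbb N^d)\setminus U .
\]
Configurations in $B$ are \emph{doomed}: they can no longer reach $o$. By monotonicity $U$ is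
upward closed and $B$ is downward closed in the second component.

\begin{proposition}\label{prop:star}
Let $N_c$ be sound and $c\in C(N)$. Then $(N,c|r')$ terminates properly iff no element of $B$
is reachable from $(c|r')$, and
\begin{equation}\label{eq:star}
D_c={\downarrow}\bigl\{r'\mid (s|v)\to^*_{V^{-1}}(c|r')\text{ for some }(s|v)\in B\bigr\}.
\end{equation}
\end{proposition}

\begin{proof}
Every control marking reached from $(c|r')$ lies in $C(N)$, so condition (2) holds because
$N_c$ is sound. Condition (1) says that no doomed configuration is reachable. Hence $r\in D_c$
iff there are $r'\ge r$ and $(s|v)\in B$ with $(c|r')\to^*_V(s|v)$. Reversing these runs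
gives \eqref{eq:star}.
\end{proof}

This is the central observation. It is tempting to finish by iterating one-step
predecessors of $B$ in $V$, taking the downward closure each time. But this need not stop:
in Example~\ref{ex:parity}, the sets obtained at $q$ are $\{0\},\{0,1,2\},\{0,\dots,4\},\dots$.
Increasing chains of \emph{upward}-closed sets become constant; those of
downward-closed sets may not. The Karp--Miller construction is needed because it jumps to
the limit.

\section{Computing the minimal sound resources}\label{sec:algorithm}

We prove Theorem~\ref{thm:main}. Three things are to be done: compute $B$; let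
Karp--Miller, which starts from a single marking, start from the possibly infinite set $B$;
and translate its answer into minimal elements.

\subsection*{Step 1: the doomed set}

Since $U$ is upward closed, it can be found by backward iteration. Put
$U_0=\{o\}\times\mathbb N^d$ and $U_{k+1}=U_k\cup\mathrm{pre}(U_k)$, where $\mathrm{pre}$
denotes one-step predecessors in $V$. An edge $(s,a,b,s')$ leads from $(s|y)$ into
$\{s'\}\times{\uparrow}x$ iff $y\ge a$ and $y-a+b\ge x$, that is, iff
\[
y\ \ge\ a+\max(0,x-b).
\]
So finite bases of all $U_k$ are computable. By Dickson's lemma, applied at each of the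
finitely many states, the chain becomes constant; $U_{k+1}=U_k$ can be detected by comparing
bases, and then $U=U_k$. By \eqref{eq:complements} we obtain a finite set $\mathcal I$ of pairs
$(s,u)$ with $s\in C(N)$, $u\in(\mathbb N\cup\{\omega\})^d$ and
\[
B=\bigcup_{(s,u)\in\mathcal I}\{s\}\times{\downarrow}u .
\]

\subsection*{Step 2: the unsound resources}

We generate $B$ from one configuration. Since $D_c$ is a downward closure, it is enough to
generate, for each $(s,u)\in\mathcal I$, the vectors in ${\downarrow}u$ that are as large as
possible on the finite coordinates. Extend $V^{-1}$ to a VASS $\overline V$ by a new state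
$q_0$ and, for each $\iota=(s,u)\in\mathcal I$, a new state $q_\iota$, with the following edges:
\begin{itemize}
\item $q_0\to q_\iota$, producing $u(p)$ tokens on each $p$ with $u(p)<\omega$;
\item for each $p$ with $u(p)=\omega$, a loop at $q_\iota$ producing one token on $p$;
\item $q_\iota\to s$, without effect.
\end{itemize}
A run from $(q_0|0)$ to a state in $C(N)$ thus enters $C(N)$ at some $(s|v)$ where
$(s,u)\in\mathcal I$, $v=u$ on the finite coordinates of $u$, and $v$ is arbitrary on the others.

\begin{lemma}\label{lem:seed}
$D_c={\downarrow}X_c$, where $X_c=\{x\mid(q_0|0)\to^*_{\overline V}(c|x)\}$.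
\end{lemma}

\begin{proof}
($\supseteq$) A run from $(q_0|0)$ to $(c|x)$ enters $C(N)$ at a configuration $(s|v)$ with
$v\in{\downarrow}u$, $(s,u)\in\mathcal I$, so $(s|v)\in B$; afterwards it is a run of $V^{-1}$.
By \eqref{eq:star}, $x\in D_c$, and $D_c$ is downward closed.

($\subseteq$) Let $r\in D_c$. By \eqref{eq:star} there are $r'\ge r$ and $(s|w)\in B$ with
$(s|w)\to^*_{V^{-1}}(c|r')$. Pick $(s,u)\in\mathcal I$ with $w\le u$, and let $v(p)=u(p)$ if
$u(p)<\omega$ and $v(p)=w(p)$ otherwise. Then $v\ge w$, and by monotonicity
$(q_0|0)\to^*(s|v)\to^*(c|r'+v-w)$ with $r'+v-w\ge r$.
\end{proof}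

Now view $\overline V$ as a Petri net whose places are its states and the resource places: an
edge $(q,a,b,q')$ becomes a transition consuming $q+a$ and producing $q'+b$, and initially
there is one token on $q_0$. Every reachable marking has exactly one token on state places.
Hence, if a reachable marking covers $c+x$, its state token is on $c$. Let $K$ be the set of
Fact~\ref{fact:KM} for this net and let $K_c$ be the set of restrictions to $P_r$ of those
$\kappa\in K$ with $\kappa(c)\ge1$. Then
\[
x\in{\downarrow}X_c\iff c+x\text{ is coverable}\iff\exists\kappa\in K:\ c+x\le\kappa
\iff\exists u\in K_c:\ x\le u .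
\]
With Lemma~\ref{lem:seed},
\begin{equation}\label{eq:Kc}
D_c=\bigcup_{u\in K_c}{\downarrow}u\qquad\text{with }K_c\text{ finite and computable.}
\end{equation}

\subsection*{Step 3: conclusions}

By \eqref{eq:Kc} and \eqref{eq:complements},
\[
\mathrm{res}(c)=\bigcap_{u\in K_c}\ \bigcup_{p:\,u(p)<\omega}{\uparrow}\bigl((u(p)+1)e_p\bigr),
\]
where the intersection is $\mathbb N^d={\uparrow}0$ if $K_c=\emptyset$.
Distributing, and using ${\uparrow}x\cap{\uparrow}y={\uparrow}\max(x,y)$, we get a finite set
generating $\mathrm{res}(c)$; discarding its non-minimal elements yields $m\mathrm{res}(c)$.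
This is part (1) of Theorem~\ref{thm:main}.

For part (2), first decide whether $N_c$ is sound (Lemma~\ref{lem:control}). If not, the
answer is ``unsound''. Otherwise $(N,i|r)$ is sound iff $r\in\mathrm{res}(i)$, i.e.\ iff
$r\not\le u$ for all $u\in K_i$; and $N$ is sound iff $m\mathrm{res}(i)\ne\emptyset$. The
latter holds iff $(\omega,\dots,\omega)\notin K_i$: if every $u\in K_i$ has a finite coordinate,
then $(k,\dots,k)\notin D_i$ for $k$ larger than all finite entries in $K_i$.
\qed

\medskip
In Example~\ref{ex:two}, $B=\{(s|0,0)\}$ and $\mathcal I=\{(s,(0,0))\}$. Since $X_i$ is finite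
here, we may take $K_i=X_i=\{(1,0),(0,2)\}$. Step 3 gives
\[
\mathrm{res}(i)=\bigl({\uparrow}(2,0)\cup{\uparrow}(0,1)\bigr)\cap
\bigl({\uparrow}(1,0)\cup{\uparrow}(0,3)\bigr)
={\uparrow}(2,0)\cup{\uparrow}(2,3)\cup{\uparrow}(1,1)\cup{\uparrow}(0,3),
\]
and discarding $(2,3)$ leaves the three minimal elements found before. In
Example~\ref{ex:parity}, where $D_i=\mathbb N$, the set $K_i$ must contain $\omega$.

\section{The converse: which sets occur, and how large they are}

\subsection{From coverability sets to unsound resources}\label{sec:converse}

The general scheme behind Example~\ref{ex:two} proves Theorem~\ref{thm:converse}(1). Given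
$N'$ and $m_0$, let $P_c=\{i,q,s,o\}$, $P_r=P'$, with the transitions
\begin{itemize}
\item $i\to q$ and $q\to o$ without resources;
\item for each transition $t$ of $N'$ a loop $q\to q$ consuming $F'(t,\cdot)$ and producing
$F'(\cdot,t)$, that is, $t$ reversed;
\item $q\to s$ consuming $m_0$;
\item for each $p\in P'$ a transition $s\to o$ consuming one token of $p$.
\end{itemize}
This is a polynomial-time construction.
All nodes of $N_c$ lie on paths from $i$ to $o$ (for $s$ we need $P'\ne\emptyset$), $N_c$ is
sound and $C(N)=\{i,q,s,o\}$. All $(i|v)$, $(q|v)$, $(o|v)$ are in $U$, and $(s|v)\in U$ iff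
$v\ne0$. So $B=\{(s|0)\}$. Moreover $(i|r')\to^*(s|0)$ iff the loops lead from $r'$ to exactly
$m_0$, iff $m_0\to^*r'$ in $N'$. By \eqref{eq:star}, $D_i={\downarrow}\mathcal R(N',m_0)$.

\subsection{Every upward-closed set occurs}

We prove Theorem~\ref{thm:converse}(2). Each $\mathrm{res}(i)$ is upward closed by definition.
Conversely, let the complement of a given upward-closed set be
$D={\downarrow}u_1\cup\dots\cup{\downarrow}u_k$. If $k=0$, the control $i\to q\to o$ without
resource arcs has $\mathrm{res}(i)=\mathbb N^d$. If $k\ge1$, take
\begin{itemize}
\item $i\to q$, $q\to o$, and $q\to q_l$, $q_l\to o$ for $1\le l\le k$, without resources;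
\item for each $l$ and each $p$ with $u_l(p)=\omega$ a loop at $q_l$ consuming one token of $p$;
\item for each $l$ a transition $q_l\to s$ consuming $u_l(p)$ tokens of each $p$ with
$u_l(p)<\omega$;
\item for each $p$ a transition $s\to o$ consuming one token of $p$ (here $d\ge1$ is used).
\end{itemize}
Again $N_c$ is sound and $B=\{(s|0)\}$. A run from $(i|r')$ to $(s|0)$ passes through some
$q_l$, where the loops can remove any tokens on the $\omega$-coordinates of $u_l$ and no others. So
$(i|r')\to^*(s|0)$ iff for some $l$ we have $r'(p)=u_l(p)$ whenever $u_l(p)<\omega$. The downward
closure of the set of these $r'$ is $\bigcup_l{\downarrow}u_l=D$, and $D_i=D$ by \eqref{eq:star}.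

\subsection{Huge minimal resources}

For Theorem~\ref{thm:converse}(3) we need small Petri nets with a place that can hold
a huge but bounded number of tokens; to them we apply Section~\ref{sec:converse}. Let
\[
f_0(x)=x+1,\qquad f_i(x)=f_{i-1}^{\,x}(x)\quad(x\text{-fold iteration}).
\]
By induction on $i$, on integers $x\ge1$ each $f_i$ is nondecreasing and $f_i(x)\ge x+1$:
indeed $f_i(x)\ge x+x$ for $i\ge1$, and $x\le y$ gives
$f_{i-1}^{\,x}(x)\le f_{i-1}^{\,x}(y)\le f_{i-1}^{\,y}(y)$. Also $f_i\le f_{i+1}$.

\paragraph{The nets.} To compute $f_i$ from $f_{i-1}$ a net must iterate ``as often as the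
current value''. This is done by moving the value, token by token, from a place $x$ to a
place $x'$, issuing a request for $f_{i-1}$ (a token on $a_{i-1}$) with each move. For
$n\ge1$ let $N'_n$ have the places $h,b,w_1,\dots,w_n,a_0,\dots,a_n,x,x'$, the initial marking
$h+a_n+2x$, and the transitions
\[
\begin{gathered}
h+a_0\to h+x,\qquad h+a_i\to w_i,\qquad w_i+x\to w_i+x'+a_{i-1},\qquad w_i\to b,\\
b+x'\to b+x,\qquad b\to h\qquad(1\le i\le n).
\end{gathered}
\]
Exactly one token lies on $h,b,w_1,\dots,w_n$. For $n=1$, a full run is
\[
h+a_1+2x\to w_1+2x\to^*w_1+2x'+2a_0\to b+2x'+2a_0\to^*b+2x+2a_0\to h+2x+2a_0\to^*h+4x,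
\]
and $f_1(2)=4$. A run can be lazy and move only some of the tokens; we show that
laziness never pays. Write place names for token counts and put
\[
X=x+x',\qquad G=f_n^{a_n}\cdots f_1^{a_1}f_0^{a_0}(X)
\]
($f_0$ is applied first). Always $X\ge2$, since $X$ never decreases. Initially $G=f_n(2)$.

\paragraph{$G\le f_n(2)$ on all reachable markings.} The transition $h+a_0\to h+x$ preserves
$G$, because $f_0^{a_0-1}(X+1)=f_0^{a_0}(X)$. The rest of a run consists of excursions
$h\to w_i\to\dots\to b\to\dots\to h$, $i\ge1$, the last possibly incomplete. Let $(a,X)$ be the
values at the start of an excursion. At any later moment of the excursion $X$ is the same and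
the vector of the $a$'s is $a-e_i+ye_{i-1}$, where $y$ is the number of moves from $x$ to $x'$
so far; each such move uses up one of the tokens that were on $x$ at entry, so $y\le X$. Put
$z=f_{i-1}^{a_{i-1}}\cdots f_0^{a_0}(X)$; then $z\ge X\ge y$. So
\begin{equation}\label{eq:lazy}
f_{i-1}^{\,y}(z)\le f_{i-1}^{\,z}(z)=f_i(z),
\end{equation}
and applying the nondecreasing function $f_n^{a_n}\cdots f_{i+1}^{a_{i+1}}f_i^{a_i-1}$ to both
sides shows that $G$ is at most its value at the start of the excursion. Hence
$x\le X\le G\le f_n(2)$ throughout.

\paragraph{$x=f_n(2)$ is attained.} From a marking with a token on $h$ and $x'=0$, take the least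
$i$ with $a_i>0$. If $i=0$, fire $h+a_0\to h+x$. If $i\ge1$, make an excursion that moves all
tokens from $x$ to $x'$ and then all back. Here $a_0=\dots=a_{i-1}=0$, so $z=X=y$ and
\eqref{eq:lazy} is an equality; $G$ is preserved. Since $(a_n,\dots,a_0)$ decreases
lexicographically, this stops, with $a=0$, $x'=0$ and $x=G=f_n(2)$.

\paragraph{The minimal resource.} Let $N_n$ be the RWF-net of Section~\ref{sec:converse} for
$N'_n$. It has $O(n)$ places, transitions and arcs and weights $\le2$. By the two paragraphs
above, $k[x]\in D_i$ iff $k\le f_n(2)$. Hence $(f_n(2)+1)[x]$ is a minimal sound resource, and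
$N_n$ is sound.

\paragraph{Growth of $f_n(2)$.} First, for every primitive recursive $g$ there is an
$i$ with $g(x_1,\dots,x_k)\le f_i(M)$, where $M=\max(x_1,\dots,x_k,2)$.
For zero, successor and projections take $i=0$. If $g$ and $h_1,\dots,h_l$ satisfy the bound with
the same $i$ (which we may assume, as $f_i\le f_{i+1}$), their composition is at most
$f_i(f_i(M))\le f_i^{M}(M)=f_{i+1}(M)$. If
$g(0,\vec x)=\alpha(\vec x)$ and $g(y+1,\vec x)=\gamma(y,\vec x,g(y,\vec x))$, with the bound by $f_i$ for
$\alpha$ and $\gamma$, fix $Y$ and put $M=\max(\vec x,Y,2)$; by induction $g(y,\vec x)\le f_i^{y+1}(M)$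
for $y\le Y$, so
\[
g(Y,\vec x)\le f_i^{M+1}(M)=f_i(f_{i+1}(M))\le f_{i+1}(f_{i+1}(M))\le f_{i+2}(M).
\]
Consequently a unary primitive recursive $g$ satisfies $g(n)\le f_i(n)<f_{i+1}(n)\le f_n(n)$
for all $n\ge\max(2,i+1)$.

Secondly, for $n\ge1$ we have $f_n(2)=f_{n-1}(f_{n-1}(2))\ge f_{n-1}(2)+1$; as $f_0(2)=3$, this
gives $f_n(2)\ge n+3$ for all $n\ge0$. So for $n\ge2$
\[
f_n(2)=f_{n-1}(f_{n-1}(2))\ge f_{n-1}(n+2)\ge f_{n-1}(n-1).
\]
Applying the domination statement to $n\mapsto g(n+1)$ we see that $f_n(2)$ eventually exceeds
every primitive recursive $g(n)$.

\paragraph{No primitive-recursive-time algorithm.} An algorithm with primitive recursive running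
time outputs numbers with at most primitive recursively many bits. Its outputs on the nets $N_n$
with $c=i$, whose sizes are polynomial in $n$, would be bounded by a primitive recursive function
of $n$, a contradiction. This completes the proof of Theorem~\ref{thm:converse}. \qed

\section{Complexity: lower bound, and marked nets}\label{sec:marked}

EXPSPACE is the class of problems solvable in space $2^{\mathrm{poly}}$; by Savitch's theorem
nondeterminism does not change it, and it is closed under complement. A number is called
\emph{at most doubly exponential} if it is bounded by $2^{2^{\mathrm{poly}}}$ in the input size,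
so that its binary expansion fits into exponential space.

By Theorem~\ref{thm:converse}(3), $m\mathrm{res}$ cannot be computed in primitive recursive
time. The yes/no questions are much cheaper, because unsoundness can be certified by a single
path of doubly exponential length, which is guessed step by step.

\subsection{Hardness}

Petri net coverability is EXPSPACE-hard \cite{Lipton,Esparza}.

\emph{Marked nets.} For the net of Section~\ref{sec:converse}, $(N,i|r)$ is unsound iff $r$ is
coverable from $m_0$ in $N'$.

\emph{Unmarked nets.} Given a Petri net $N''$ with at least one place, $m_0$ and $r$, add to $N''$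
a place $p^*$, a transition consuming $r$ and producing $p^*$, and a transition consuming $p^*$
and producing $2p^*$ plus one token on every place of $N''$. Call the result $N'$. If $r$ is not
coverable in $N''$, then $p^*$ is never marked and $p^*\notin{\downarrow}\mathcal R(N',m_0)$. If it
is coverable, then iterating the last transition puts arbitrarily many tokens on all places
simultaneously. So the RWF-net of Section~\ref{sec:converse} for $N'$ is unsound iff
${\downarrow}\mathcal R(N',m_0)$ contains all markings, iff $r$ is coverable in $N''$.

Both reductions are polynomial, and EXPSPACE is closed under complement; so both soundness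
problems are EXPSPACE-hard.

\subsection{Short covering runs, and the control subnet}

\begin{lemma}[after Rackoff \cite{Rackoff}]\label{lem:rackoff}
Let a VASS have at most $Q$ states and $d$ counters, and let $W\ge1$ bound all consumptions and
productions and the entries of a vector $r$. If some $(q_f|y)$ with $y\ge r$ is reachable
from $(q|x)$, then one is reachable in at most $\ell(Q,d,W):=(2QW^d)^{2^dd!}$ steps,
independently of $x$.
\end{lemma}

\begin{proof}
For a set $I$ of counters consider the VASS in which the counters outside $I$ are ignored. Put
$\ell_0=Q-1$ and $\ell_{j+1}=Q(W(1+\ell_j))^{j+1}+\ell_j$. We show by induction on $|I|$ that,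
from every starting configuration, if there is a covering run on the counters $I$, a shortest
one has length at most $\ell_{|I|}$. For $I=\emptyset$ it is a shortest path in a graph.

Let $|I|=j+1$ and $T=W(1+\ell_j)$. A shortest run repeats no configuration. If all entries are
$<T$, its length is less than $QT^{j+1}$. Otherwise consider the first configuration with an
entry $\ge T$, say at $p$; the prefix up to it has at most $QT^{j+1}$ steps. From this
configuration on, by induction at most $\ell_j$ steps suffice for covering when $p$ is
ignored. As $p$ starts at $\ge W(1+\ell_j)$ and loses at most $W$ per step, it is $\ge W$ before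
every step and at the end. So this run fires on $p$ too and covers $r(p)\le W$.

With $A_j=1+\ell_j$ we have $A_0\le2QW^d$ and
$A_{j+1}=Q(WA_j)^{j+1}+A_j\le(2QW^dA_j)^{j+1}$ for $j<d$. By induction
$\log A_j\le2^jj!\log(2QW^d)$, since
$(j+1)(1+2^jj!)\le2^{j+1}(j+1)!$.
\end{proof}

Let $W\ge1$ bound all arc weights of $N$ and put
$L=\ell(1,|P_c|,W)$ and $M=1+|P_c|WL$; these are at most doubly exponential.

\begin{lemma}\label{lem:small}
If $N_c$ is sound, every $m\in C(N)$ has at most $M$ tokens.
\end{lemma}

\begin{proof}
View $N_c$ as a one-state VASS. Since $m\to^*o$, Lemma~\ref{lem:rackoff} gives a run of length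
$\le L$ from $m$ to a marking $\ge o$. By soundness this marking equals $o$. Each step removes
at most $|P_c|W$ tokens, so $m$ has at most $1+|P_c|WL$.
\end{proof}

Hence soundness of $N_c$ is in EXPSPACE: guess a run through markings with at most $M$ tokens to
one with more than $M$ tokens. If there is one, $N_c$ is unsound. Otherwise all
reachable markings have at most $M$ tokens, hence exponential bit size. Then a violation of
condition (2) is found by guessing a run, and a violation of condition (1) by guessing a run to a
marking from which $o$ is not reachable; the latter test is itself in exponential space.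

If $N_c$ is sound, then $|C(N)|\le Q:=(M+1)^{|P_c|}$. The numbers
\[
Q,\qquad \ell_N:=\ell(Q,d,W),\qquad H:=W\ell_N
\]
are at most doubly exponential, and membership in $C(N)$ can be tested in exponential space.
Moreover
\begin{equation}\label{eq:trunc}
(s|v)\in U\iff(s|\min(v,H))\in U ,
\end{equation}
where the minimum is taken in each coordinate.
Indeed, if $(s|v)\in U$, then by Lemma~\ref{lem:rackoff} (for $V$, target state $o$, target
vector $0$) there is a run of at most $\ell_N$ steps to state $o$. It consumes at most $H$ tokens
from each counter, so it also fires from $(s|\min(v,H))$. The converse is monotonicity. So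
membership in $U$, and hence in $B$, is decidable in exponential space for $v$ of exponential bit
size.

\subsection{Marked soundness is in EXPSPACE}

First decide whether $N_c$ is sound; if not, $(N,i|r)$ is unsound. Let $N_c$ be sound,
$W'=\max(W,\|r\|_\infty)$ and $\ell'=\ell(Q,d,W')$. By \eqref{eq:star},
$(N,i|r)$ is unsound iff from some $(s|v)\in B$ one can cover $(i|r)$ in $V^{-1}$, and by
Lemma~\ref{lem:rackoff} at most $\ell'$ steps suffice. Replace $v$ by $\min(v,W'(\ell'+1))$. The
configuration stays in $B$, as $B$ is downward closed. On a counter that was lowered, the value is
$\ge W'$ before every step and at the end, so the run still fires and ends $\ge r$.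

Therefore: guess $s\in C(N)$ and $v$ with entries $\le W'(\ell'+1)$, check $(s|v)\in B$, and guess
a run of at most $\ell'$ steps, step by step. A step of $V^{-1}$ from state $s'$ is given by a
transition $t$ with $s'\ge F_c(t,\cdot)$; it leads to $s'-F_c(t,\cdot)+F_c(\cdot,t)$, whose
membership in $C(N)$ is tested. This uses exponential space, and EXPSPACE is closed under
complement.

\section{Complexity: unmarked nets}\label{sec:unmarked}

If $d=0$, $N$ is sound iff $N_c$ is. Let $d\ge1$ and let $N_c$ be sound. Then $N$ is unsound iff
$D_i=\mathbb N^d$, that is, iff $V^{-1}$ covers $(i|(k,\dots,k))$ from $B$ for \emph{every} $k$.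
One covering run is no certificate for this; we need a run that can be pumped in all
coordinates. The Karp--Miller set contains the answer but is too expensive to construct. We
describe a branch of the Karp--Miller construction leading to $(\omega,\dots,\omega)$ by a path
with at most $d$ distinguished cycles, and show that a path of doubly exponential length suffices.

Write $P=P_r$. In this section consider any VASS with at most $Q$ states, counter set $P$, and
consumptions and productions $\le W$, where $W\ge1$; it will be $V^{-1}$. For $J\subseteq P$ a
\emph{$J$-run} is a path whose fireability is checked only on the counters in $J$; its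
configurations are $(q|y)$ with $y\in\mathbb N^J$. The restriction of a vector $u$ to $J$ is
written $u{\restriction}_J$, and ``$y\ge k$ on $J$'' means $y(p)\ge k$ for all $p\in J$. The effect
of a path $\pi$ on all counters is denoted $\Delta(\pi)\in\mathbb Z^P$.

\begin{definition}\label{def:witness}
Let $J,I\subseteq P$ be disjoint and $x\in\mathbb N^J$. A \emph{$(J,I)$-witness} from $(q|x)$ to
$c$ is a path $\alpha_0\beta_1\alpha_1\cdots\beta_m\alpha_m$ from $q$ to $c$ together with sets
$I=I_0\subsetneq I_1\subsetneq\dots\subsetneq I_m=P$ such that, with $J_k=J\setminus I_k$:
\begin{enumerate}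
\item each $\beta_k$ is a closed path, $\Delta(\beta_k)(p)\ge0$ for $p\notin I_{k-1}$, and
$\Delta(\beta_k)(p)>0$ for $p\in I_k\setminus I_{k-1}$;
\item starting from $x$ the path fires, where $\alpha_k$ is checked on $J_k$ and $\beta_k$ on
$J_{k-1}$ (after $\beta_k$ the vector is restricted to $J_k$).
\end{enumerate}
\end{definition}

Think of $I_k$ as the set of counters that are $\omega$ after $\beta_k$. These counters are no
longer checked, and later cycles may lower them. Clearly $m\le d$, and a larger starting vector
preserves fireability.

\begin{example}
Let a VASS have one state $c$ and two loops, $e$ with effect $(1,0)$ and $f$ consuming $(1,0)$ and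
producing $(0,1)$. From $(c|0,0)$ there is the $(\{1,2\},\emptyset)$-witness $\beta_1\beta_2=ef$
with empty $\alpha$'s, $I_1=\{1\}$, $I_2=\{1,2\}$. The cycle $f$ lowers counter $1$, which is
allowed since $1\in I_1$. To reach values $\ge k$, fire $e^{n_1}f^{n_2}$, where $n_2\ge k$ is chosen
first and then $n_1\ge k+n_2$.
\end{example}

\begin{lemma}\label{lem:witness}
Let $s,c$ be states, $u\in(\mathbb N\cup\{\omega\})^P$, $I=\{p\mid u(p)=\omega\}$ and
$J=P\setminus I$. The following are equivalent: (a) for every $k\in\mathbb N$ some $(c|y)$ with
$y\ge(k,\dots,k)$ is reachable from some $(s|v)$ with $v\in{\downarrow}u$; (b) there is a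
$(J,I)$-witness from $(s|u{\restriction}_J)$ to $c$.
\end{lemma}

\begin{proof}
(b)$\Rightarrow$(a). We repeat each cycle often enough to pay for everything that comes after it.
Let $k\ge1$. Choose $n_m,n_{m-1},\dots,n_1$ in this order with
\[
n_j\ \ge\ k+W\cdot\text{length of }
\alpha_j\beta_{j+1}^{n_{j+1}}\alpha_{j+1}\cdots\beta_m^{n_m}\alpha_m ,
\]
so $n_j\ge1$. Let $v=u$ on $J$, and on $I$ let $v$ be $k$ plus $W$ times the length of
$\alpha_0\beta_1^{n_1}\alpha_1\cdots\beta_m^{n_m}\alpha_m$. This last path fires from $(s|v)$ and
ends $\ge k$ everywhere: for counters in $I$ this is clear, as each step lowers a counter by at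
most $W$. Let $p\in I_j\setminus I_{j-1}$ with $j\ge1$. The cycles $\beta_1,\dots,\beta_j$ have
effect $\ge0$ on $p$. So up to and including $\beta_j^{n_j}$ the values at $p$ dominate those at
the corresponding positions of the witness, where $p$ is checked. After $\beta_j^{n_j}$ the value
is $\ge n_j$. By the choice of $n_j$ it is then $\ge W$ before each remaining step and $\ge k$ at
the end.

(a)$\Rightarrow$(b). A run as in (a) is, by monotonicity, also a $J$-run from
$(s|u{\restriction}_J)$ that ends $\ge k$ on $J$. So it suffices to show by induction on $|J|$, for
all $J\subseteq P$ and all $(q|x)$ with $x\in\mathbb N^J$: \emph{if for each $k$ there is a $J$-run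
from $(q|x)$ to some $(c|y)$ with $y\ge k$ on $J$, then there is a $(J,P\setminus J)$-witness from
$(q|x)$ to $c$.}

For $J=\emptyset$ take $m=0$ and any path from $q$ to $c$. Let $J\ne\emptyset$, and let $\rho_k$
be a shortest run as in the hypothesis; it repeats no configuration. The $J$-runs from $(q|x)$
without positions $a<b$ of equal state and with vectors $y_a\le y_b$ form a finitely branching
tree. By Dickson's lemma it has no infinite branch, so it is finite by K\"onig's lemma. As
$J\ne\emptyset$, for large $k$ no run in this finite tree ends $\ge k$ on $J$; so $\rho_k$ is not
in the tree, and its shortest prefix outside the tree is one of finitely many paths. Hence one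
path $\pi$ is this prefix for infinitely many $k$. Let $b$ be the last position of $\pi$, with
configuration $(q'|y_b)$. There is an earlier position $a$ with the same state, $y_a\le y_b$ and
$y_a\ne y_b$.

Let $\alpha_0=\pi$, let $\beta_1$ be the part of $\pi$ from $a$ to $b$, which fires again from
$y_b\ge y_a$, and let $I_1=(P\setminus J)\cup\{p\in J\mid y_b(p)>y_a(p)\}$ and $J_1=P\setminus I_1$.
On $J_1$ the effect of $\beta_1$ is $0$. For infinitely many $k$ the rest of $\rho_k$ is a
$J_1$-run from $(q'|y_b{\restriction}_{J_1})$ to state $c$ that ends $\ge k$ on $J_1$; hence such
runs exist for all $k$. Since $|J_1|<|J|$, the induction hypothesis gives a $(J_1,I_1)$-witness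
from $(q'|y_b{\restriction}_{J_1})$ to $c$. Put $\alpha_0\beta_1$ in front of it.
\end{proof}

\subsection{Short walks with prescribed signs}

To bound witnesses, we want to run Rackoff's argument: as long as all values are small, cut cycles;
once a value is large, ignore that counter. But cutting inside a $\beta_k$ may destroy the sign
conditions on its effect. The next lemma repairs this: it removes cycles and puts back only as many
as a small solution of a system of linear inequalities requires.

\begin{lemma}\label{lem:walk}
Let $\Gamma$ be a finite directed multigraph with at most $n\ge1$ vertices and edges labeled in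
$\mathbb Z^d$, $d\ge1$, with entries of absolute value $\le W$, $W\ge1$. Let $\pi$ be a walk from a
vertex $\xi$ to a vertex $\eta$ whose effect is $\ge1$ on $S_+$ and $\ge0$ on $S_\ge$ (disjoint sets
of coordinates). Then there is such a walk from $\xi$ to $\eta$ of length at most
$\lambda(n):=(3dWn)^{4d+1}$.
\end{lemma}

\begin{proof}
Remove simple cycles from $\pi$ one by one as long as this leaves the set of visited vertices
unchanged, and let $\pi_0$ be the result. Mark the first occurrence of each vertex in $\pi_0$. In a
block from a mark (inclusive) to the next mark (exclusive) or to the end, no vertex repeats: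
otherwise two closest equal vertices in the block bound a simple cycle whose positions after the
first are unmarked, and it could be removed. So $\pi_0$ has at most $n$ blocks of at most $n$
positions, and its length is $<n^2$.

The removed cycles have length $\le n$, and their vertices occur in $\pi_0$. Their effects take at
most $E:=(2Wn+1)^d$ values; for each occurring value $w$ fix one removed cycle, and let $y_w$ be the
number of removed cycles of effect $w$. Then $\Delta(\pi)=\Delta(\pi_0)+\sum_wy_ww$, so $y\ge0$ is an
integer solution of $Ay\ge b$, where the columns of $A$ are the vectors $w$, the rows are restricted to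
$S_+\cup S_\ge$, and $b(p)=[p\in S_+]-\Delta(\pi_0)(p)$. Entrywise $|A|\le Wn$ and
$|b|\le1+W(n^2-1)\le Wn^2$. Conversely, every integer solution $y'\ge0$ yields a walk as desired:
insert the fixed cycle of effect $w$ into $\pi_0$ exactly $y'_w$ times. We look for a small $y'$.

The polyhedron $\{y\ge0,\ Ay\ge b\}$ is pointed. The nonzero entries of a vertex solve a
nonsingular square subsystem of $Ay=b$ of order at most $d$, so by Cramer's rule they are at most
$\Theta:=d!(Wn^2)^d$. An extreme ray of $\{y\ge0,\ Ay\ge0\}$ with support $S$ is, on $S$, the kernel of
$|S|-1\le d$ linearly independent rows of $A$ restricted to $S$; so it is spanned by an integer vector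
whose nonzero entries are, up to sign, minors of $A$ of order at most $d$, hence at most $\Theta$.
Write $y$ as a convex combination of vertices plus $\sum_j\mu_jz_j$ with $\mu_j\ge0$ and, by
Carath\'eodory's theorem, at most $E$ such ray vectors $z_j$. Then
$y'=y-\sum_j\lfloor\mu_j\rfloor z_j$ is an integer point of the polyhedron with entries at most
$(E+1)\Theta$. The resulting walk has length at most
\[
n^2+nE(E+1)\Theta\le n^2+2n(3Wn)^{2d}(dWn^2)^d\le n^2+2n(3dWn)^{4d}\le(3dWn)^{4d+1}.
\qedhere
\]
\end{proof}

\subsection{Short witnesses}

\begin{lemma}\label{lem:short}
Let $g_0=(2d+2)\lambda(Q)$ and, for $1\le j\le d$,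
\[
T_j=W(g_{j-1}+1),\qquad n_j=QT_j^{\,j},\qquad g_j=(2d+2)\lambda(n_j)+g_{j-1}.
\]
If there is a $(J,I)$-witness from $(q|x)$ to $c$, then there is one of length at most $g_{|J|}$.
\end{lemma}

\begin{proof}
Induction on $j=|J|$. Put $n_0=Q$. Fix a witness with the notation of
Definition~\ref{def:witness}. Its configurations are those met along the path, with vectors in
$\mathbb N^{J_k}$ along $\alpha_k$ and in $\mathbb N^{J_{k-1}}$ along $\beta_k$, including the end of
$\beta_k$ before the restriction to $J_k$.

\emph{Case A: all entries of all configurations are $<T_j$.} For $j=0$ there are no entries, and we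
are in this case. Let $\Gamma_k$ be the graph whose vertices are the pairs of a state and a vector in
$\{0,\dots,T_j-1\}^{J_k}$ (at most $n_j$ vertices) and whose edges are the edges of the VASS that
fire on $J_k$ between them, labeled by their full effects in $\mathbb Z^P$. Each $\alpha_k$ is a walk
in $\Gamma_k$; cut cycles to get length $\le n_j$ with the same endpoints. Each $\beta_k$ is a walk
in $\Gamma_{k-1}$. By Lemma~\ref{lem:walk} with $S_+=I_k\setminus I_{k-1}$ and
$S_\ge=P\setminus I_k$, replace it by a walk of length $\le\lambda(n_j)$ with the same endpoints
in $\Gamma_{k-1}$ that satisfies the sign conditions. Equal endpoints mean that it is again a closed path of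
states, with the same effect on $J_{k-1}$. So the result is a witness, of length at most
$(d+1)n_j+d\lambda(n_j)\le g_j$.

\emph{Case B: some entry is $\ge T_j$.} Then $j\ge1$. Let $(q'|y)$ be the first configuration with
such an entry, say $y(p)\ge T_j$. We first produce a witness that starts at $(q'|y)$, then shorten it
by ignoring $p$, and finally put a shortened initial part in front.

(i) Suppose $(q'|y)$ is the initial configuration (put $k=0$ and let $\alpha'$ be empty) or is
reached by an edge of some $\alpha_k$. Write $\alpha_k=\alpha'\alpha''$ with $(q'|y)$ reached after
$\alpha'$. Then $\alpha''\beta_{k+1}\alpha_{k+1}\cdots\alpha_m$ is a $(J_k,I_k)$-witness from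
$(q'|y)$. Put $\kappa=k$.

(ii) Suppose $(q'|y)$ is reached by an edge of $\beta_k=\beta'\beta''$, after $\beta'$ (possibly
$\beta''$ is empty). We rotate the cycle. Let $y_0$ be the vector before $\beta_k$ and let
$\Delta\ge0$ be the effect of $\beta_k$ on $J_{k-1}$. We claim that
\[
(\beta''\beta')\,(\beta''\alpha_k)\,\beta_{k+1}\alpha_{k+1}\cdots\beta_m\alpha_m ,
\]
with empty first $\alpha$-segment, first cycle $\beta''\beta'$, next $\alpha$-segment
$\beta''\alpha_k$, and sets $I_{k-1}\subsetneq I_k\subsetneq\cdots$, is a
$(J_{k-1},I_{k-1})$-witness from $(q'|y)$. On $J_{k-1}$, the path $\beta''$ leads from $y$ to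
$y_0+\Delta\ge y_0$, whence $\beta'$ fires and reaches $y+\Delta$. The closed path $\beta''\beta'$
has the same effect as $\beta_k$. Then, on $J_k$, $\beta''$ fires from $y+\Delta\ge y$ and leads to
$y_0+2\Delta\ge y_0+\Delta$, so the rest fires by monotonicity. Put $\kappa=k-1$.

In both cases we have a $(J_\kappa,I_\kappa)$-witness from $(q'|y)$, and $p\in J_\kappa$. Ignoring
$p$, it is also a $(J_\kappa\setminus\{p\},I_\kappa)$-witness from
$(q'|y{\restriction}_{J_\kappa\setminus\{p\}})$. By induction, as $g_0\le g_1\le\cdots$, there is such
a witness $\tau$ of length at most $g_{j-1}$. Since $y(p)\ge W(g_{j-1}+1)$ and each step lowers $p$ by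
at most $W$, along $\tau$ the value of $p$ is $\ge W$ before every step. So $\tau$ fires on $p$ too.
The conditions on the effects of its cycles do not depend on which counters are checked. Hence $\tau$
is a $(J_\kappa,I_\kappa)$-witness from $(q'|y)$.

Now put in front of $\tau$ the part of the old witness leading to $(q'|y)$; its last piece,
$\alpha'$ in case (i) and $\alpha_{k-1}\beta'$ in case (ii), is joined to the first
$\alpha$-segment of $\tau$. This is a $(J,I)$-witness from $(q|x)$ to $c$. Before $(q'|y)$ all entries are
$<T_j$. So the complete segments $\alpha_l,\beta_l$ of the part in front can be shortened as in Case A,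
with the same endpoints. Its last partial segment, $\alpha'$ or $\beta'$, is subject to no effect
condition; cutting cycles before its last edge shortens it to at most $n_j$ edges. The total length is at most
$(d+2)n_j+d\lambda(n_j)+g_{j-1}\le g_j$.
\end{proof}

\paragraph{Size of $g_d$.} Put $\Lambda=6dQW$. Then
$3dWn_j\le3dWQ(2Wg_{j-1})^d\le(\Lambda g_{j-1})^{d+1}$. Since $2d+3\le\Lambda$ and
$(d+1)(4d+1)\le10d^2$,
\[
g_j\le(2d+3)(\Lambda g_{j-1})^{(d+1)(4d+1)}\le(\Lambda g_{j-1})^{12d^2},
\qquad \Lambda g_j\le(\Lambda g_{j-1})^{12d^2+1}.
\]
Also $g_0=(2d+2)(3dWQ)^{4d+1}\le\Lambda^{4d+2}$. Hence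
$\log g_d\le(12d^2+1)^d(4d+3)\log\Lambda$. For $V^{-1}$, with $Q$ as in Section~\ref{sec:marked},
$Q$ is at most doubly exponential, and so is $g_d$.

\subsection{The algorithm}

\emph{A finite description of $B$.} For $s\in C(N)$ and $v\in\{0,\dots,H\}^d$ with $(s|v)\in B$
define $u$ by $u(p)=\omega$ if $v(p)=H$ and $u(p)=v(p)$ otherwise. Then $B$ is the union of the
resulting sets $\{s\}\times{\downarrow}u$. Indeed, if $(s|w)\in B$, then $v=\min(w,H)$ satisfies
$(s|v)\in B$ and $w\in{\downarrow}u$. Conversely, if $w\in{\downarrow}u$, then $\min(w,H)\le v$, so
$(s|\min(w,H))\in B$ and $(s|w)\in B$ by \eqref{eq:trunc}.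

\emph{The criterion.} $N$ is unsound iff $V^{-1}$ covers $(i|(k,\dots,k))$ from $B$ for all $k$. If
so, then, as $B$ is a finite union, one of the sets $\{s\}\times{\downarrow}u$ works for infinitely
many $k$, hence for all $k$; the converse is clear. By Lemmas~\ref{lem:witness}
and~\ref{lem:short} for $V^{-1}$, unsoundness is equivalent to the existence of one of these $(s,u)$
and a $(J,I)$-witness of length at most $g_d$ from $(s|u{\restriction}_J)$ to $i$, where
$J=\{p\mid u(p)<\omega\}$ and $I=P\setminus J$.

\emph{The procedure.} First decide whether $N_c$ is sound; if not, $N$ is unsound. If it is, guess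
$s$ and $v$, check $s\in C(N)$ and $(s|v)\in B$, and guess the witness edge by edge, together with
its division into segments and the sets $I_k$. Store the current configuration, the current set
$I_k$, the start state and accumulated effect of the current $\beta_k$, and a step
counter. Edges of $V^{-1}$ are guessed and checked as in Section~\ref{sec:marked}. All numbers have
at most exponentially many bits. This is nondeterministic exponential space, so unsoundness, and hence
soundness, is in EXPSPACE. With Section~\ref{sec:marked} this proves Theorem~\ref{thm:complexity}.
\qed

\section{One fixed resource}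

We prove Proposition~\ref{prop:fixed}. Here $r$ is fixed and $N_c$ need not be sound: at a fixed
resource, runs of $N_c$ that would violate soundness may be blocked for lack of resources. So we
work with $N$ as a Petri net on all of $P_c\cup P_r$.

\paragraph{Reduction to reachability.} Condition (2) fails iff one of the markings $(o+e_p|0)$ with
$p\in P_c$ is coverable from $(i|r)$, which is decidable (Fact~\ref{fact:KM}). If (2) fails, then $(N,i|r)$ does
not terminate properly. Suppose (2) holds. The set $Y$ of markings from which some marking
$\ge(o|0)$ is reachable is upward closed, and it is computed by the backward iteration of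
Section~\ref{sec:algorithm} for $N$ as a one-state VASS with counters $P_c\cup P_r$, starting with
${\uparrow}(o|0)$. Its complement is a computable finite union of sets ${\downarrow}u$. By (2), a
marking reachable from $(i|r)$ can reach some $(o|v')$ iff it lies in $Y$. So (1) fails iff, for one
of these sets ${\downarrow}u$, some element of ${\downarrow}u$ is reachable from $(i|r)$.

To test this for one $u$, add to the one-state VASS a state $\hat q$, an effect-free edge from the
old state to $\hat q$, and at $\hat q$, for each place $p$, a loop consuming one token of $p$ if
$u(p)=\omega$ and producing one token of $p$ if $u(p)<\omega$. Then an element of ${\downarrow}u$ is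
reachable iff the configuration at $\hat q$ with value $u(p)$ on the finite coordinates and $0$ on the
others is reachable. With states coded as places as in Section~\ref{sec:algorithm}, this is a Petri net
reachability question, and these are decidable \cite{Mayr,Kosaraju}.

\paragraph{Reduction from reachability.} Reachability of $m$ from $m_0$ reduces to reachability of
the empty marking: add a place $b$ with one initial token, let every transition consume and
reproduce one token of $b$, and add a transition consuming $b+m$ and producing nothing. Before the
new transition fires, $b$ is marked; after it, nothing can fire. So the empty marking is reachable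
iff $m$ was.

Now let $N'$ be a Petri net with at least one place and initial marking $m_0$. Take the control
$i\to q$, loops $q\to q$ performing the transitions of $N'$ (not reversed), $q\to o$ and $q\to s$
without resources, and for each place $p$ a transition $s\to o$ consuming one token of $p$. Then $N_c$ is sound,
$B=\{(s|0)\}$, and by Proposition~\ref{prop:star} $(N,i|m_0)$ fails to terminate properly iff $N'$
reaches the empty marking from $m_0$. \qed

\begin{remark}
The nets in this proof and in Section~\ref{sec:converse} differ mainly in the direction of the
loops, and the comparison sums up the method. With $r$ fixed, the question is whether an exact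
configuration can be hit. Quantifying over all $r'\ge r$ leaves the starting resource free
upward, and after reversal a free end of a run is a coverability question.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Soundness Of Workflow Nets With An Unbounded Resource Is Decidable},
\url{http://www.researchgate.net/profile/Irina_Lomazova/publication/265849020_Soundness_of_Workflow_Nets_with_an_Unbounded_Resource_is_Decidable/links/541e94010cf2218008d1f6cf.pdf}.

\bibitem{Esparza}
Esparza, \emph{Decidability and complexity of Petri net problems}, LNCS 1491, 1998.

\bibitem{KarpMiller}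
Karp, Miller, J. Comput. Syst. Sci. 3, 1969.

\bibitem{Kosaraju}
Kosaraju, STOC 1982.

\bibitem{Lipton}
Lipton, Yale Research Report 62, 1976.

\bibitem{Mayr}
Mayr, STOC 1981.

\bibitem{Rackoff}
Rackoff, Theoret. Comput. Sci. 6, 1978.

\end{thebibliography}

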